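# Approximation by two consecutive homogeneous polynomials on non-symmetric convex bodies

## 1. The main theorem and what it says

Fix $d\ge 2$. Let $H_n^d$ be the real linear space of homogeneous polynomials of degree $n$ in $d$ real variables, together with the zero polynomial. A convex body $K\subset\mathbb R^d$ is a compact convex set with nonempty interior, and all our convex bodies satisfy $0\in\operatorname{int}K$. We call $K$ 0-symmetric if $K=-K$. For $f\in C(\partial K)$ we say that (1) holds for $f$ if for each $n\in\mathbb N$ there are $h_n^{(n)}\in H_n^d$ and $h_{n+1}^{(n)}\in H_{n+1}^d$ with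
$$f=\lim_{n\to\infty}\bigl(h_n^{(n)}+h_{n+1}^{(n)}\bigr)\quad\text{uniformly on }\partial K. \tag{1}$$
The pairs for different $n$ are chosen independently, and the zero polynomial is allowed.

**Theorem 1.** Let $d\ge2$. There are non 0-symmetric convex bodies $K\subset\mathbb R^d$ such that (1) holds for every $f\in C(\partial K)$. Moreover, every 0-symmetric convex body is a Hausdorff limit of such $K$, which can be taken with $C^\infty$ gauge (off $0$) and boundary of positive curvature.

This answers Problem 7 of "Homogeneous polynomial approximation on convex and star like domains" (https://drna.padovauniversitypress.it/system/files/papers/KrooSurvey2023.pdf), which asks whether a non 0-symmetric convex body with this property exists. The answer is yes, and $K$ may be taken arbitrarily close to the Euclidean ball.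

In plain words: at stage $n$ we may use only two homogeneous polynomials, one of degree $n$ and one of degree $n+1$. Can their sum come close to any continuous function on $\partial K$? One polynomial is not enough when $K=-K$, because $h_n(-x)=(-1)^nh_n(x)$. With two consecutive degrees we have one even and one odd polynomial. For a symmetric $K$ the even part and the odd part of $f$ can then be treated separately. For a non-symmetric $K$ this separation breaks down, because $x\in\partial K$ does not give $-x\in\partial K$.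

The proof rests on a criterion (Theorem 2, Section 5) which turns (1) into an algebraic condition on part of the boundary plus two density statements for symmetric gauges. Partial converses (Theorem 3, Section 8) show that the answer depends on the body: for a non 0-symmetric polytope, say a triangle with $0$ in its interior, (1) fails already for $f\equiv1$. We do not obtain a complete classification of the bodies with the property.

## 2. Gauges and outer directions

Write $S=S^{d-1}$ for the unit sphere and $x=(x',x_d)$ for points of $\mathbb R^d$. The gauge of $K$ is $g_K(x)=\inf\{t>0:x\in tK\}$. It is convex, positively 1-homogeneous and positive off $0$, and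
$$K=\{g_K\le1\},\qquad \partial K=\{u/g_K(u):u\in S\}.$$
Conversely, each convex, positively 1-homogeneous function that is positive off $0$ is the gauge of a convex body with $0$ in its interior. We read a function $f\in C(\partial K)$ as a function on $S$ and write $f(u)$ for $f(u/g_K(u))$.

**Definition (outer directions, $g_M$, $g_L$).** Put
$$g_M(u)=\min(g_K(u),g_K(-u)),\qquad g_L(u)=\max(g_K(u),g_K(-u)),$$
$$O=\{u\in S:\ g_K(u)<g_K(-u)\}.$$

The functions $g_M,g_L$ are even. They are the gauges of $M=K\cup(-K)$ and $L=K\cap(-K)$; the body $M$ is star-shaped but need not be convex. The set $O$ is open, and it consists of the directions in which $K$ reaches further than $-K$ does. Clearly $O\cap(-O)=\emptyset$, and $K\ne-K$ if and only if $O\neq\emptyset$. On $O$ we have $g_K=g_M$, on $-O$ we have $g_K=g_L$, and on the rest of $S$ all three agree.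

Example. Let $K\subset\mathbb R^2$ be the unit disc centered at $(0,t)$, $0<t<1$. The boundary point in direction $u\in S$ is $\rho u$ with $\rho^2-2t\rho u_2+t^2-1=0$, so $1/g_K(u)=tu_2+\sqrt{t^2u_2^2+1-t^2}$. Then $1/g_K(u)-1/g_K(-u)=2tu_2$, and $O=\{u_2>0\}$ is the open upper half circle. Here $M$ is the union of two discs and $L$ is a lens.

Now we write (1) in directions. Fix $u\in S$ and set
$$g_\pm=g_K(\pm u),\quad f_\pm=f(\pm u),\quad a=h_n(u),\quad b=h_{n+1}(u),\quad \sigma=(-1)^n .$$
The value of $h_n+h_{n+1}$ at $u/g_+$ is $ag_+^{-n}+bg_+^{-n-1}$. At $-u/g_-$ it is $\sigma ag_-^{-n}-\sigma bg_-^{-n-1}$. So (1) for $f$ says exactly that, uniformly in $u\in S$,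
$$a+\frac b{g_+}=g_+^n\,(f_++o(1)),\qquad a-\frac b{g_-}=\sigma g_-^n\,(f_-+o(1)). \tag{2}$$
Multiply the first relation by $g_+$, the second by $g_-$, and add:
$$a\,(g_++g_-)=g_+^{n+1}(f_++o(1))+\sigma g_-^{n+1}(f_-+o(1)). \tag{3}$$
Both sides of (2) are homogeneous of degree $n$ in $u$, and those of (3) of degree $n+1$, if we let $f_\pm$ and the $o(1)$ depend only on the direction. So (2) and (3) hold, with the same uniform $o(1)$, for every $u\in\mathbb R^d\setminus\{0\}$.

## 3. The symmetric case and property (D)

**Definition (property (D)).** Let $g$ be continuous, even, positively 1-homogeneous, and positive off $0$. Then $g$ has (D) if for every even (resp. odd) $G\in C(S)$ there are $T_N\in H_N^d$ with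
$$\max_S|g^{-N}T_N-G|\to0\quad\text{as }N\to\infty\text{ through even (resp. odd) }N .$$

Example: $g(x)=|x|$ has (D). Let $G\in C(S)$ be even. By the Weierstrass theorem, $G$ is a uniform limit on $S$ of polynomials, and after averaging over $\pm u$ we may take them even. Suppose an even polynomial has homogeneous parts $p_{2j}$, $0\le 2j\le J$. For each even $N\ge J$ the polynomial $\sum_jp_{2j}(x)|x|^{N-2j}$ lies in $H_N^d$ and agrees with it on $S$. So the best error in degree $N$ tends to $0$ along even $N$. The odd case is the same.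

If $K=-K$ with gauge $g$, then (1) holds for all $f$ if and only if $g$ has (D). To see this, suppose first that $g$ has (D). Write $f=f_{\mathrm e}+f_{\mathrm o}$ with $f_{\mathrm e}$ even and $f_{\mathrm o}$ odd, and approximate the part with the parity of $n$ by $g^{-n}h_n$ and the other part by $g^{-n-1}h_{n+1}$. Conversely, take $f=G$ with $G(-u)=\sigma G(u)$ and use (3) with $g_+=g_-=g$. It reads $2ag=g^{n+1}(G+\sigma\cdot\sigma G+o(1))$, so $g^{-n}h_n\to G$ along $n$ of this parity. In particular (1) holds for all $f$ on the Euclidean sphere.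

## 4. Errors of size $(g_L/g_M)^n$ on the outer side

For non-symmetric $K$ the first thing to try is to solve (2) as a $2\times2$ linear system. Without error terms it gives
$$a=\frac{g_+^{n+1}f_++\sigma g_-^{n+1}f_-}{g_++g_-},\qquad b=\frac{g_+g_-\,(g_+^nf_+-\sigma g_-^nf_-)}{g_++g_-}.$$
Under $u\mapsto-u$ the first expression is multiplied by $\sigma$ and the second by $-\sigma$, as it must be for polynomials of degree $n$ and $n+1$. Both are of size $g_L^n$. So it is natural to assume (D) for $g_L$ and to approximate $a$ and $b$ separately, each up to an error $o(1)g_L^n$.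

On $-O$ and on the symmetric directions this would do: there $g_K=g_L$, and dividing by $g_K^n$ leaves an error $o(1)$. On $O$ it does not work. There (1) concerns $g_M^{-n}(a+b/g_M)$, and the errors become $o(1)\,(g_L/g_M)^n$. The factor grows exponentially, and (D) gives no rate for the $o(1)$. In outer directions $a$ and $b/g_K$ have size $g_L^n$, but they must cancel down to size $g_M^n$.

This cancellation is forced. Let $f\equiv1$, suppose (1) holds for it, and let $J$ be a compact set of nonzero vectors whose directions lie in $O$. Put $\vartheta=\max_Jg_+/g_-<1$. By (3), on $J$ and for large $n$,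
$$|a|\,(g_++g_-)\ge g_-^{n+1}(1-o(1))-g_+^{n+1}(1+o(1))\ge\tfrac12g_-^{n+1},$$
because $g_+^{n+1}\le\vartheta^{n+1}g_-^{n+1}$. As $g_++g_-\le2g_-$, this gives $|a|\ge\frac14g_-^n$. The first relation of (2) reads $ag_++b=g_+^{n+1}(1+o(1))$. Dividing by $a$, for large $n$ we get
$$\Bigl|\,g_K+\frac{h_{n+1}}{h_n}\Bigr|\le\frac{2g_+^{n+1}}{\frac14g_-^n}\le C\vartheta^n\quad\text{on }J,\qquad C=8\max_Jg_+ . \tag{4}$$

So over the outer directions the gauge $g_K$ is a limit, at exponential speed, of the rational functions $-h_{n+1}/h_n$. This restricts the body, and in Section 8 we use it to exclude polytopes. It also suggests how to choose $K$. Let us make $g_K$ exactly rational over $O$, say $g_K=Q/P$ with $P\in H_m^d$ and $Q\in H_{m+1}^d$, and use the pairs $(-Pb_n,\ Qb_n)$ with a common factor $b_n\in H_{n-m}^d$. The sum of such a pair is $(Q-P)b_n$. It vanishes identically on the outer part of $\partial K$, however large $b_n$ is, so on that part there is no error left to be amplified.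

## 5. A criterion: $Q=P$ on the outer part of the boundary

**Theorem 2.** Let $m\ge1$, $P\in H_m^d$, $Q\in H_{m+1}^d$, $Q>0$ on $\mathbb R^d\setminus\{0\}$. Suppose $Q(x)=P(x)$ at every $x=u/g_K(u)\in\partial K$ with $u\in O$, and that $g_M,g_L$ have (D). Then (1) holds for every $f\in C(\partial K)$.

We look for
$$h_n=c_n-Pb_n,\qquad h_{n+1}=Qb_n,\qquad c_n\in H_n^d,\ b_n\in H_{n-m}^d,$$
so that on $\partial K$
$$h_n+h_{n+1}=c_n+(Q-P)\,b_n . \tag{5}$$
The polynomial $c_n$ is to produce $f$ on the outer side, at scale $g_M^n$. The polynomial $b_n$ is to produce $f$ on the inner side.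

**Step 1 (parities and two auxiliary functions).** This step rewrites the hypothesis on $P,Q$ as a statement about functions on $S$. Since $Q>0$ off $0$, the degree $m+1$ is even, so $m$ is odd. Hence $Q$ is even, $P$ is odd, and $(-1)^{n-m}=-\sigma$. On $S$ define the continuous functions
$$s=\frac{P\,g_M}{Q},\qquad k=\frac{Q\,(g_M+g_L)}{g_M\,g_L^{m+1}}>0 .$$
Then $s$ is odd and $k$ is even. For $u\in O$ we have $g_K=g_M$, and the hypothesis reads $Q(u)g_M^{-m-1}=P(u)g_M^{-m}$, that is, $s(u)=1$. By oddness,
$$s=1\ \text{on }O,\qquad s=-1\ \text{on }-O .$$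
Next we compute $Q-P$ at $x=u/g_K(u)$. On $O$ it is $0$. On $-O$ we have $g_K=g_L$ and $P(u)=-Q(u)/g_M$, so
$$(Q-P)(x)=Qg_L^{-m-1}+Qg_M^{-1}g_L^{-m}=\frac{Q(g_M+g_L)}{g_Mg_L^{m+1}}=k(u).$$
On the rest, with $g_K=g_M=g_L=:g$, we have $k=2Qg^{-m-1}$ and $Pg^{-m}=sQg^{-m-1}$, so
$$(Q-P)(x)=Qg^{-m-1}(1-s)=\tfrac12k(1-s).$$

**Step 2 (finding the targets).** This step finds out what $c_n$ and $b_n$ must look like. Write $f^-(u)=f(-u)$ and think of $c_n\approx g_M^nC$, where $C(-u)=\sigma C(u)$. On $O$ we need $C=f$, and then parity gives $C=\sigma f^-$ on $-O$. For $u\in-O$ the sum (5) is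
$$\Bigl(\frac{g_M}{g_L}\Bigr)^n\sigma f^-+k\,g_L^{-(n-m)}b_n(u),$$
and this should be $f$. So we want
$$g_L^{-(n-m)}b_n(u)\approx\frac fk-\Bigl(\frac{g_M}{g_L}\Bigr)^{n-m}\cdot\Bigl(\frac{g_M}{g_L}\Bigr)^m\frac{\sigma f^-}k .$$
Away from the boundary of $-O$ the second term is exponentially small. Near that boundary $g_M/g_L$ is close to $1$, so for uniform convergence we must keep the term. It is a quantity at scale $g_M^{n-m}$, so we take $b_n=b_n'+b_n''$ with $b_n'\approx g_L^{n-m}B'$ and $b_n''\approx g_M^{n-m}B''$. On $-O$ we then have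
$$B'=\frac fk,\qquad B''=-\Bigl(\frac{g_M}{g_L}\Bigr)^m\frac{\sigma f^-}k ,$$
and the parity $-\sigma$ of $B',B''$ gives on $O$
$$B'=-\frac{\sigma f^-}k,\qquad B''=\Bigl(\frac{g_M}{g_L}\Bigr)^m\frac fk .$$
In the remaining directions only $B=B'+B''$ matters. We want $C+\frac12k(1-s)B=f$ at $u$. At $-u$, by the parities and the oddness of $s$, we want $\sigma C-\frac12k(1+s)\sigma B=f^-$. Multiplying the second equation by $\sigma$ and subtracting gives $kB=f-\sigma f^-$, and then $C=\frac12[(1+s)f+(1-s)\sigma f^-]$.

**Step 3 (definition of $C,B',B''$).** This step writes down continuous functions on all of $S$ with the values found in Step 2. As $s=\pm1$ on $\pm O$, we can interpolate with $s$: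
$$C=\tfrac12\bigl[(1+s)f+(1-s)\sigma f^-\bigr],$$
$$B'=\frac{(1-s)f-(1+s)\sigma f^-}{2k},\qquad B''=\Bigl(\frac{g_M}{g_L}\Bigr)^m\,\frac{(1+s)f-(1-s)\sigma f^-}{2k}.$$
Under $u\mapsto-u$ the functions $f,f^-$ are exchanged and $s$ changes sign. For instance, $C(-u)=\frac12[(1-s)f^-+(1+s)\sigma f]=\sigma C(u)$. The numerator of $B'$ becomes $(1+s)f^--(1-s)\sigma f=-\sigma[(1-s)f-(1+s)\sigma f^-]$. That of $B''$ becomes $(1-s)f^--(1+s)\sigma f=-\sigma[(1+s)f-(1-s)\sigma f^-]$. So
$$C(-u)=\sigma C(u),\quad B'(-u)=-\sigma B'(u),\quad B''(-u)=-\sigma B''(u).$$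
These functions depend on $n$ only through its parity. Therefore (D) for $g_M$ and $g_L$, applied along each parity of $n$, gives $c_n\in H_n^d$ and $b_n',b_n''\in H_{n-m}^d$ ($n\ge m$) with, uniformly on $S$,
$$g_M^{-n}c_n=C+o(1),\qquad g_L^{-(n-m)}b_n'=B'+o(1),\qquad g_M^{-(n-m)}b_n''=B''+o(1).$$
Put $b_n=b_n'+b_n''$, $h_n=c_n-Pb_n\in H_n^d$, $h_{n+1}=Qb_n\in H_{n+1}^d$. For $n<m$ take both to be zero.

**Step 4 (verification).** This step checks that (5) tends to $f$ uniformly. Let $x=u/g_K(u)$; recall that $Q-P$ is bounded on $\partial K$.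

For $u\in O$ we have $(Q-P)(x)=0$ and $g_K=g_M$, so the value is $g_M^{-n}c_n(u)=C(u)+o(1)=f(u)+o(1)$, because $s=1$.

For $u\in-O$ we have $g_K=g_L$, $s=-1$, $(Q-P)(x)=k$, $C=\sigma f^-$, $B'=f/k$ and $B''=-(g_M/g_L)^m\sigma f^-/k$. The value is
$$\Bigl(\frac{g_M}{g_L}\Bigr)^n(\sigma f^-+o(1))+k\Bigl[\frac fk+o(1)+\Bigl(\frac{g_M}{g_L}\Bigr)^{n-m}\Bigl(-\Bigl(\frac{g_M}{g_L}\Bigr)^m\frac{\sigma f^-}k+o(1)\Bigr)\Bigr].$$
The two terms with $(g_M/g_L)^n\sigma f^-$ cancel exactly. Since $0<g_M/g_L\le1$, all errors stay $o(1)$, and the value is $f+o(1)$.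

For $u\notin O\cup(-O)$ we have $g_K=g_M=g_L$, $(Q-P)(x)=\frac12k(1-s)$ and $B'+B''=(f-\sigma f^-)/k$. The value is
$$C+\tfrac12(1-s)(f-\sigma f^-)+o(1)=\tfrac12\bigl[(1+s)f+(1-s)f\bigr]+o(1)=f+o(1).$$

Every $o(1)$ is uniform in $u$. $\qquad\blacksquare$

## 6. Smooth gauges with positive Hessian have property (D)

To use Theorem 2 we need gauges with (D) that we can modify locally.

**Definition (the class $\mathcal N$).** $\mathcal N$ is the set of positively 1-homogeneous $g:\mathbb R^d\to\mathbb R$ that are positive and $C^\infty$ off $0$ and satisfy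
$$D^2g(u)[\xi,\xi]>0\qquad\text{for }u\neq0,\ \xi\notin\mathbb Ru .$$

Example: $g(x)=|x|$ is in $\mathcal N$, since $D^2g(x)[\xi,\xi]=|x|^{-1}\bigl(|\xi|^2-\langle x,\xi\rangle^2/|x|^2\bigr)$. Non-example: $g(x)=(x_1^4+x_2^4)^{1/4}$ is not, since $g(1,t)=1+\frac14t^4+\dots$ has zero second derivative at $t=0$.

The definition has three direct consequences. First, if $A$ is an invertible linear map, then $D^2(g\circ A)(u)[\xi,\xi]=D^2g(Au)[A\xi,A\xi]$, so $\mathcal N$ is invariant under linear changes of variables. Second, $\nabla g$ is 0-homogeneous, so $D^2g(u)u=0$; therefore $D^2g\ge0$ off $0$. Third, $g$ is then convex on every segment avoiding $0$, and by continuity on all segments, so $\{g\le1\}$ is a convex body with $0$ in its interior and gauge $g$.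

**Lemma 1 (stability).** Let $g\in\mathcal N$, and let $\Delta_j$ be positively 1-homogeneous and $C^\infty$ off $0$, with $\sup_S(|\Delta_j|+\|D^2\Delta_j\|)\to0$. Then $g+\Delta_j\in\mathcal N$ for all large $j$.

*Proof.* By compactness there is $c>0$ with $g\ge c$ on $S$ and $D^2g(u)[\xi,\xi]\ge c$ for all $u,\xi\in S$ with $\xi\perp u$. For large $j$ it follows that $g+\Delta_j>0$ on $S$ and $D^2(g+\Delta_j)(u)[\xi,\xi]\ge c/2$ for these $u,\xi$. If $u\in S$ and $\xi\notin\mathbb Ru$, write $\xi=\alpha u+\xi_1$ with $0\ne\xi_1\perp u$. Since $D^2(g+\Delta_j)(u)u=0$, the Hessian form takes the same value at $\xi$ and at $\xi_1$, so it is positive. Other $u\ne0$ follow by homogeneity. $\blacksquare$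

**Lemma 2.** Every even $g\in\mathcal N$ has property (D).

The polynomials will be superpositions of $N$-th powers of the linear forms $x\mapsto\langle x,\nabla g(y)\rangle$. For large $N$ such a power is concentrated near the directions $\pm y$ once it is divided by $g^N$. For $u,y\in S$ set
$$F(u,y)=\frac{\langle u,\nabla g(y)\rangle}{g(u)} .$$
This is continuous, and odd in $y$, because $g$ is even and so $\nabla g$ is odd. For $g=|\cdot|$ it is just $\langle u,y\rangle$.

**Step 1 ($|F|\le1$, with equality only for $y=\pm u$).** This step locates the peaks. By convexity and Euler's identity $\langle\nabla g(y),y\rangle=g(y)$,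
$$g(u)\ge g(y)+\langle\nabla g(y),u-y\rangle=\langle\nabla g(y),u\rangle ,$$
so $F\le1$, and oddness in $y$ gives $F\ge-1$. Euler's identity also gives $F(u,\pm u)=\pm1$. Suppose $F(u,y)=1$ with $y\ne\pm u$. The segment from $y$ to $u$ avoids $0$, so $\varphi(t)=g(y+t(u-y))$ is smooth and convex on $[0,1]$. Equality above says $\varphi(1)=\varphi(0)+\varphi'(0)$: the chord of $\varphi$ coincides with the tangent at $0$. A convex function lies between its tangent and its chord, so $\varphi$ is affine. But $u-y\notin\mathbb Ry$, so $\varphi''(0)=D^2g(y)[u-y,u-y]>0$, a contradiction. If $F(u,y)=-1$, then $F(u,-y)=1$ and we are back in the previous case.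

**Step 2 (the shape of the peak).** This step expands $F$ near $y=u$. For $\xi\in u^\perp$ put $y(u,\xi)=(u+\xi)/|u+\xi|$. Since $\nabla g$ is 0-homogeneous, Euler's identity at $u+\xi$ gives
$$g(u)F(u,y(u,\xi))=\langle u,\nabla g(u+\xi)\rangle=g(u+\xi)-\langle\xi,\nabla g(u+\xi)\rangle .$$
Taylor's formula gives
$$g(u+\xi)=g(u)+\langle\nabla g(u),\xi\rangle+\tfrac12D^2g(u)[\xi,\xi]+O(|\xi|^3),$$
$$\langle\xi,\nabla g(u+\xi)\rangle=\langle\nabla g(u),\xi\rangle+D^2g(u)[\xi,\xi]+O(|\xi|^3).$$
For $|\xi|\le1$ the points $u+t\xi$, $0\le t\le1$, have norm between $1$ and $\sqrt2$, so the error terms are uniform in $u\in S$. Let $\Lambda_u=g(u)^{-1}D^2g(u)|_{u^\perp}$. Then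
$$F(u,y(u,\xi))=1-\tfrac12\langle\Lambda_u\xi,\xi\rangle+O(|\xi|^3). \tag{6}$$
The form $\Lambda_u$ is positive definite, and $\Lambda_{-u}=\Lambda_u$. By compactness its least eigenvalue is at least some $\lambda>0$ for all $u$. Its determinant is continuous in $u$: since $D^2g(u)u=0$, it equals the determinant of the $d\times d$ matrix $g(u)^{-1}D^2g(u)+uu^{T}$. By (6) we can fix $r\in(0,1]$ with
$$\tfrac12\le F(u,y(u,\xi))\le1-\tfrac\lambda4|\xi|^2\qquad\text{for }|\xi|\le r,\ u\in S. \tag{7}$$

**Step 3 (the polynomials, and removal of the far part).** This step reduces the integral to a neighborhood of the peak. Let $\Phi\in C(S)$ have the parity of $N$, and let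
$$T_N(x)=\tfrac12\Bigl(\frac N{2\pi}\Bigr)^{\frac{d-1}2}\int_S\langle x,\nabla g(y)\rangle^N\,\Phi(y)\,d\sigma(y)\in H_N^d ,$$
where $d\sigma$ is surface measure. Then
$$\frac{T_N(u)}{g(u)^N}=\tfrac12\Bigl(\frac N{2\pi}\Bigr)^{\frac{d-1}2}\int_SF(u,y)^N\,\Phi(y)\,d\sigma(y).$$
Let $U_r(u)=\{y(u,\xi):|\xi|<r\}=\{y\in S:\langle u,y\rangle>(1+r^2)^{-1/2}\}$. The set of pairs $(u,y)$ with $y\notin U_r(u)\cup(-U_r(u))$ is compact, and by Step 1 $|F|<1$ on it. Hence $|F|\le1-\kappa$ there with some $\kappa>0$. This part of the integral contributes $O(N^{(d-1)/2}(1-\kappa)^N)=o(1)$, uniformly in $u$. Since $F^N$ and $\Phi$ have the same parity in $y$, the function $F^N\Phi$ is even in $y$, and the parts over $U_r(u)$ and $-U_r(u)$ are equal.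

**Step 4 (the limit).** This step is Laplace's method with uniformity in $u$. The map $\xi\mapsto y(u,\xi)$ scales the $d-2$ directions in $u^\perp$ orthogonal to $\xi$ by $(1+|\xi|^2)^{-1/2}$. In the direction of $\xi$ the angle from $u$ is $\arctan|\xi|$, so there the factor is $(1+|\xi|^2)^{-1}$. Hence its Jacobian is $(1+|\xi|^2)^{-d/2}$. With $\xi=N^{-1/2}\zeta$ we get
$$\frac{T_N(u)}{g(u)^N}=(2\pi)^{-\frac{d-1}2}\int_{|\zeta|<r\sqrt N}F\bigl(u,y(u,\tfrac\zeta{\sqrt N})\bigr)^N\,\Phi\bigl(y(u,\tfrac\zeta{\sqrt N})\bigr)\Bigl(1+\frac{|\zeta|^2}N\Bigr)^{-d/2}d\zeta+o(1),$$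
the integral being over $\zeta\in u^\perp$. By (7), $0\le F^N\le(1-\frac{\lambda|\zeta|^2}{4N})^N\le e^{-\lambda|\zeta|^2/4}$, so the integrand is bounded by $\|\Phi\|_\infty e^{-\lambda|\zeta|^2/4}$. For fixed $R$, (6) gives $N\log F\to-\frac12\langle\Lambda_u\zeta,\zeta\rangle$ uniformly in $u\in S$, $|\zeta|\le R$. By uniform continuity of $\Phi$ the integrand then tends to $e^{-\frac12\langle\Lambda_u\zeta,\zeta\rangle}\Phi(u)$, uniformly for such $u,\zeta$. Given $\varepsilon>0$, choose $R$ so large that $\|\Phi\|_\infty e^{-\lambda|\zeta|^2/4}$ has integral less than $\varepsilon$ over $|\zeta|>R$. This bounds the tails of the integrand and of its limit, and on $|\zeta|\le R$ convergence is uniform. By the Gaussian integral,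
$$g^{-N}T_N\to\Phi(u)\,\det(\Lambda_u)^{-1/2}\quad\text{uniformly on }S .$$
Given $G\in C(S)$ even or odd, take $\Phi(u)=G(u)\det(\Lambda_u)^{1/2}$. It is continuous and has the parity of $G$, since $\Lambda_{-u}=\Lambda_u$. So $g$ has (D). $\qquad\blacksquare$

## 7. Caps of ellipsoids through the origin: proof of Theorem 1

We want a body whose outer boundary part lies on $\{Q=P\}$. The smallest choice is $m=1$, $P=x_d$, and $Q=q$ a positive definite quadratic form. Then $\{q=x_d\}$ is an ellipsoid through the origin.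

We cannot start from the ball and leave its outer part round. If $|x|=Q/P$ on a nonempty open cone, then $Q^2=P^2|x|^2$ as polynomials. The polynomial $|x|^2$ is irreducible over $\mathbb R$ for $d\ge2$: a proper factor would be linear, and so would vanish at a nonzero real point. Its exponent in the factorization of $Q^2$ is even, and in that of $P^2|x|^2$ it is odd, a contradiction. So we first replace two opposite caps of the ball by caps of ellipsoids (Step 2), and only then break the symmetry (Step 3).

Picture for the unit disc, $d=2$: the ellipse is $x_2^2+\frac12x_1^2=x_2$, that is, $(x_2-\frac12)^2+\frac12x_1^2=\frac14$. It passes through $0$ and $(0,1)$. Its semi-axes are $\frac12$ (vertical) and $\frac1{\sqrt2}$ (horizontal), so at $(0,1)$ its radius of curvature is $\frac12/\frac12=1$, as for the circle. The two curves agree there to second order, and a short arc of the circle can be exchanged for an arc of the ellipse with a small $C^2$ change.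

Let $g_0\in\mathcal N$ be even, for example $g_0=|\cdot|$.

**Step 1 (coordinates and the quadratic form).** This step finds the ellipsoid that osculates $\{g_0=1\}$ at one point. Property (1) is invariant under an invertible linear map $A$: composition with $A^{-1}$ preserves each $H_n^d$, and $\partial(AK)=A\,\partial K$. So is the class $\mathcal N$. Choose $x_0$ with $g_0(x_0)=1$ and put $\ell=\nabla g_0(x_0)$; by Euler's identity $\ell(x_0)=1$. Choose linear coordinates with $x_d=\ell(x)$ and $x_0=e_d$; for $g_0=|\cdot|$ and $x_0=e_d$ nothing changes. For $v\in\mathbb R^{d-1}$ let $\gamma(v)=g_0(v,1)$. Then $\gamma(0)=1$ and $\nabla\gamma(0)=0$. The matrix $A:=D^2\gamma(0)$ is positive definite, because $(w,0)\notin\mathbb Re_d$ for $w\neq0$. Put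
$$q(x)=x_d^2+\tfrac12\langle Ax',x'\rangle\in H_2^d,\qquad E(v)=q(v,1)-\gamma(v)=1+\tfrac12\langle Av,v\rangle-\gamma(v).$$
Then $q>0$ off $0$, and $E$ vanishes to second order at $0$:
$$E=O(|v|^3),\quad DE=O(|v|^2),\quad D^2E=O(|v|)\qquad(|v|\le1).$$

**Step 2 (the symmetric gauge $g_1$).** This step makes the gauge equal to $q/x_d$ near $e_d$, keeping it even and in $\mathcal N$. Let $\chi\in C_c^\infty(\mathbb R^{d-1})$ with $\chi=1$ for $|v|\le1$ and $\chi=0$ for $|v|\ge2$. For $0<\delta\le\frac12$ let $\kappa_\delta(v)=\chi(v/\delta)E(v)$ and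
$$\Delta_\delta(x)=x_d\,\kappa_\delta(x'/x_d)\ \ (x_d>0),\qquad\Delta_\delta(x)=\Delta_\delta(-x)\ \ (x_d<0),\qquad\Delta_\delta=0\ \ (x_d=0).$$
This is even and positively 1-homogeneous. It is $C^\infty$ off $0$: this is clear where $x_d\ne0$, and near a point with $x_d=0$, $x'\ne0$ we have $|x'|\ge2\delta|x_d|$, where $\Delta_\delta$ vanishes.

To apply Lemma 1 we need its Hessian. Let $x_d>0$, $v=x'/x_d$, $\eta=\xi'-v\xi_d$. Along $x+t\xi$ the quotient $v(t)=(x'+t\xi')/(x_d+t\xi_d)$ has derivative $x_d\eta/(x_d+t\xi_d)^2$, so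
$$\frac d{dt}\bigl[(x_d+t\xi_d)\kappa_\delta(v(t))\bigr]=\xi_d\,\kappa_\delta(v(t))+\frac{x_d}{x_d+t\xi_d}D\kappa_\delta(v(t))[\eta].$$
Differentiate once more at $t=0$. The two terms $\pm x_d^{-1}\xi_dD\kappa_\delta(v)[\eta]$ cancel, and
$$D^2\Delta_\delta(x)[\xi,\xi]=x_d^{-1}D^2\kappa_\delta(v)[\eta,\eta].$$
On $S\cap\{|x'|\le2\delta x_d\}$ we have $|v|\le1$, $x_d\ge1/\sqrt2$ and $|\eta|\le\sqrt2|\xi|$. By the product rule and the bounds for $E$ on $|v|\le2\delta$,
$$\|D^2\kappa_\delta\|_\infty=O(\delta^{-2}\delta^3+\delta^{-1}\delta^2+\delta)=O(\delta),\qquad\|\kappa_\delta\|_\infty=O(\delta^3).$$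
So $\sup_S(|\Delta_\delta|+\|D^2\Delta_\delta\|)=O(\delta)$, and by Lemma 1 $g_1:=g_0+\Delta_\delta\in\mathcal N$ for small $\delta$. Fix such a $\delta$. The gauge $g_1$ is even. On the cone
$$\Gamma=\{x_d>0,\ |x'|<\delta x_d\}$$
we have $\chi(v/\delta)=1$, so $g_1=x_d\gamma(v)+x_dE(v)=x_d\,q(v,1)$, that is,
$$g_1(x)=\frac{q(x)}{x_d}\qquad\text{on }\Gamma. \tag{8}$$

**Step 3 (the body $K$).** This step breaks the symmetry by pushing the boundary inward, over $-\Gamma$ only. Let $0\le\omega\in C_c^\infty(\{|v|<\delta\})$ with $\omega(0)>0$, and put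
$$\beta(x)=|x_d|\,\omega(x'/x_d)\ \ (x_d<0),\qquad\beta(x)=0\ \ (x_d\ge0).$$
As before, $\beta\ge0$ is positively 1-homogeneous and $C^\infty$ off $0$, and it vanishes outside $-\Gamma$. By Lemma 1, for small $\varepsilon>0$,
$$g_K:=g_1+\varepsilon\beta\in\mathcal N,\qquad g_1+\varepsilon\bigl(\beta(x)+\beta(-x)\bigr)\in\mathcal N .$$
Let $K=\{g_K\le1\}$, a convex body with $0\in\operatorname{int}K$. As $g_K(-e_d)=1+\varepsilon\omega(0)>1=g_K(e_d)$, we have $K\neq-K$.

**Step 4 (the hypotheses of Theorem 2).** This step applies the criterion. Since $\Gamma\cap(-\Gamma)=\emptyset$, at each $x\ne0$ at most one of $\beta(x),\beta(-x)$ is nonzero. As $g_1$ is even, it follows that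
$$g_M=g_1,\qquad g_L=g_1+\varepsilon\bigl(\beta(x)+\beta(-x)\bigr).$$
Both are even members of $\mathcal N$, so both have (D) by Lemma 2. Moreover $O=\{u\in S:\beta(u)<\beta(-u)\}=\{u\in S:\beta(-u)>0\}\subset\Gamma$. On $\Gamma$ we have $\beta=0$, so $g_K=g_1=q/x_d$ by (8). For $u\in O$ and $x=u/g_K(u)$ this gives $q(x)/x_d=g_K(x)=1$, so $q(x)=x_d$. Theorem 2 with $m=1$, $P=x_d$, $Q=q$ shows that (1) holds for every $f\in C(\partial K)$. With $g_0=|\cdot|$ this proves the existence statement for every $d\ge2$.

**Step 5 (smoothness and curvature).** This step checks the regularity claims. The gauge $g_K\in\mathcal N$ is $C^\infty$ off $0$. At $x\in\partial K$ we have $\langle\nabla g_K(x),x\rangle=1$, so $\nabla g_K\neq0$ and $\partial K$ is a $C^\infty$ hypersurface. Up to the positive factor $|\nabla g_K|^{-1}$ its second fundamental form is $D^2g_K(x)[\xi,\xi]$ on tangent vectors $\xi$, that is, those with $\langle\nabla g_K(x),\xi\rangle=0$. Such $\xi\ne0$ is not in $\mathbb Rx$, so the form is positive.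

**Step 6 (approximating $\{g_0\le1\}$).** This step proves the limit statement for even $g_0\in\mathcal N$. Let $\delta_j\to0$, and for each $\delta_j$ choose $\omega_j$, with the corresponding function $\beta_j$, and an $\varepsilon_j$ so small that the construction works and $\varepsilon_j\max_S\beta_j\le1/j$. Since $|\Delta_{\delta_j}|=O(\delta_j^3)$ on $S$, the gauges $g_{K_j}$ tend to $g_0$ uniformly on $S$. Hence $1/g_{K_j}\to1/g_0$ uniformly on $S$. If $|1/g_{K_j}-1/g_0|\le\epsilon$ on $S$, then for $u\in S$ and $0\le t\le1$ the points $tu/g_{K_j}(u)\in K_j$ and $tu/g_0(u)\in\{g_0\le1\}$ are at distance at most $\epsilon$. So $K_j\to\{g_0\le1\}$ in the Hausdorff metric. Undoing the linear change of coordinates does not affect the convergence.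

**Step 7 (arbitrary symmetric bodies).** This step reduces a general even gauge to the class $\mathcal N$. Let $g$ be the gauge of any 0-symmetric convex body. For $\eta>0$ put
$$g_\eta(x)=\int_{SO(d)}g(Rx)\,\psi_\eta(R)\,dR+\eta|x| ,$$
where $dR$ is Haar measure and $\psi_\eta\ge0$ is smooth, has integral $1$, and is supported within $\eta$ of the identity. The integral is even, convex and positively 1-homogeneous in $x$.

It is also $C^\infty$ off $0$. Fix $x_1\in S$. For $y=x/|x|$ near $x_1$ let $T$ be the product of two reflections: first the one in $x_1^\perp$, which sends $x_1$ to $-x_1$, then the one in $(x_1+y)^\perp$, which sends $x_1$ to $-y$ and hence $-x_1$ to $y$. Then $T\in SO(d)$, $Tx_1=y$, and $T$ depends smoothly on $x$. By invariance of Haar measure,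
$$\int g(Rx)\psi_\eta(R)\,dR=|x|\int g(RTx_1)\psi_\eta(R)\,dR=|x|\int g(Rx_1)\,\psi_\eta(RT^{-1})\,dR ,$$
and the last expression is smooth in $x$.

The Hessian of the integral is nonnegative by convexity, and $\eta|x|$ contributes a Hessian that is positive off $\mathbb Ru$. So $g_\eta\in\mathcal N$, and $g_\eta$ is even. By uniform continuity of $g$ on $S$, $g_\eta\to g$ uniformly on $S$. As in Step 6, $\{g_\eta\le1\}\to\{g\le1\}$ in the Hausdorff metric. By Step 6 each $\{g_\eta\le1\}$ is a limit of bodies $K$ as constructed, so $\{g\le1\}$ is one too. $\qquad\blacksquare$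

## 8. Partial converses, and corners in outer directions

**Theorem 3.**
(a) In the situation of Theorem 2, without assuming (D) for $g_L$: if (1) holds for all $f\in C(\partial K)$, then $g_L$ has (D). So if $g_M$ has (D), then (1) holds for all $f$ if and only if $g_L$ has (D).
(b) Suppose $u_0\in O$, $w$ is not parallel to $u_0$, and $g_K(u_0+\tau w)=A+B\tau+D|\tau|+O(|\tau|^{1+\alpha})$ as $\tau\to0$, with $D\ne0$, $\alpha>0$. Then (1) fails already for $f\equiv1$.
(c) For a non 0-symmetric convex polytope in $\mathbb R^d$, (1) always fails for $f\equiv1$.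

**Proof of (a).** The plan is to choose $f$ so that the right side of (3) becomes $g_L^nG$ times a known factor. Let $s=Pg_M/Q$ as in Section 5; only $P$ and $Q$ are used for it. Let $\tilde s=\max(-1,\min(1,s))$, which is odd, and $\theta=\frac12(1-\tilde s)$. Then
$$\theta(u)+\theta(-u)=1,\qquad\theta=0\text{ on }O,\qquad\theta=1\text{ on }-O .$$
Let $G\in C(S)$ with $G(-u)=\sigma G(u)$, and apply (1), for $n$ of the parity $\sigma$, to $f=\theta G\,(g_M+g_L)/g_L$. Divide (3) by $g_L^n(g_M+g_L)$, where $g_++g_-=g_M+g_L$.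

On $-O$ we have $g_+=g_L$, $g_-=g_M\le g_L$, and $f_-=0$ because $-u\in O$. So $a/g_L^n=f_+g_L/(g_M+g_L)+o(1)=\theta G+o(1)=G+o(1)$.

On $O$ we have $g_-=g_L$ and $f_+=0$, so $a/g_L^n=\sigma f_-g_L/(g_M+g_L)+o(1)=\sigma\,\theta(-u)G(-u)+o(1)=G(u)+o(1)$.

Elsewhere $g_+=g_-=g_L$, so $a/g_L^n=\frac12(f_++\sigma f_-)+o(1)$. Here $f_+=2\theta(u)G(u)$ and $\sigma f_-=2\theta(-u)G(u)$. Hence $a/g_L^n=G\,(\theta(u)+\theta(-u))+o(1)=G+o(1)$.

So the polynomials $T_n=h_n$ show that $g_L$ has (D). The last assertion of (a) follows from Theorem 2. $\blacksquare$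

**Proof of (b).** The plan is to read (4) along a segment: it would approximate a corner by rational functions far too well. The limit to such approximation is Newman's theorem (D. J. Newman, Rational approximation to $|x|$, Michigan Math. J. 11 (1964)): for all large $N$, every rational function $R$ of degree at most $N$ satisfies
$$\max_{[-1,1]}\bigl||x|-R(x)\bigr|\ge\tfrac12e^{-9\sqrt N}.$$

Suppose (1) holds for $f\equiv1$. Choose $\eta>0$ so small that the points $u_0+\tau w$, $|\tau|\le\eta$, lie in the open cone over $O$ and the error term in the expansion is at most $\mathrm{const}\cdot|\tau|^{1+\alpha}$ there. These points are nonzero since $w$ is not parallel to $u_0$. Let $p(\tau)=h_n(u_0+\tau w)$ and $r(\tau)=h_{n+1}(u_0+\tau w)$, polynomials in $\tau$ of degree at most $n$ and $n+1$. By (4), for this segment as $J$ and for large $n$, $p$ has no zero on $[-\eta,\eta]$ and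
$$\Bigl|g_K(u_0+\tau w)+\frac{r(\tau)}{p(\tau)}\Bigr|\le C\vartheta^n\qquad(|\tau|\le\eta),$$
with $0<\vartheta<1$. Put $\tau=\mu x$ with $|x|\le1$, $0<\mu\le\eta$, insert the expansion, and divide by $D\mu$. With
$$R_n(x)=-\frac1{D\mu}\Bigl(A+B\mu x+\frac{r(\mu x)}{p(\mu x)}\Bigr),$$
a rational function of degree at most $n+2$, we get
$$\max_{|x|\le1}\bigl||x|-R_n(x)\bigr|\le C'\bigl(\mu^\alpha+\vartheta^n/\mu\bigr),$$
where $C'$ does not depend on $n$ and $\mu$. Take $\mu=e^{-c'\sqrt n}$ with $c'\alpha>10$. Then $\mu^\alpha=e^{-c'\alpha\sqrt n}\le e^{-10\sqrt n}$, and $\vartheta^n/\mu=e^{-n\log(1/\vartheta)+c'\sqrt n}$. As $\sqrt{n+2}-\sqrt n\to0$, both are $o(e^{-9\sqrt{n+2}})$. This contradicts Newman's theorem with $N=n+2$. $\blacksquare$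

**Proof of (c).** The plan is to find a corner in an outer direction and apply (b). Let $K$ be a non 0-symmetric polytope and suppose (1) holds for $f\equiv1$.

**Step 1 (reduction to the plane).** This step lets us assume $d=2$. Choose $u\in S$ with $g_K(u)\ne g_K(-u)$ and a 2-plane $E\ni u$ through $0$. Restrictions of homogeneous polynomials to $E$ are homogeneous of the same degree, so (1) with $f\equiv1$ holds for the polygon $K\cap E$. This polygon has $0$ in its relative interior and is not 0-symmetric. So let $d=2$.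

**Step 2 (an outer arc contains a vertex direction).** This step locates the corner. The set $O\subset S$ is open, nonempty, and contains no antipodal pair. Let $I$ be a component of $O$. It is an open arc of length at most $\pi$, since a longer arc contains an antipodal pair. Its endpoints $u_1,u_2$ are limits of points of $O$ but not in $O$, so $g_K(u_i)=g_K(-u_i)$. We claim that $K$ has a vertex in a direction of $I$.

If not, the part of $\partial K$ in the directions of $\bar I$ lies in one edge, so it is the segment $[A_1,A_2]$ with $A_i=u_i/g_K(u_i)$. If $I$ had length $\pi$, then $A_1,A_2$ would be in opposite directions and the segment would contain $0$, an interior point of $K$; this is impossible. If the length is less than $\pi$, take $u\in I$ and write $u=\alpha_1A_1+\alpha_2A_2$ with $\alpha_i\ge0$. The point $u/(\alpha_1+\alpha_2)$ lies on $[A_1,A_2]\subset\partial K$, so $g_K(u)=\alpha_1+\alpha_2$. As $g_K(-A_i)=g_K(A_i)=1$, subadditivity gives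
$$g_K(-u)\le\alpha_1g_K(-A_1)+\alpha_2g_K(-A_2)=\alpha_1+\alpha_2=g_K(u),$$
which contradicts $u\in O$.

**Step 3 (the expansion at the vertex).** This step verifies the hypothesis of (b). Let $u_0\in I$ be a vertex direction. Let $\ell_1=1$ and $\ell_2=1$ be the lines of the two edges meeting at that vertex. Near $u_0$ we have $g_K=\max(\ell_1,\ell_2)$, where $\ell_1\ne\ell_2$ are linear forms with $\ell_1(u_0)=\ell_2(u_0)$. Let $w$ be not parallel to $u_0$. For small $\tau$,
$$g_K(u_0+\tau w)=\ell_1(u_0)+\max\bigl(\tau\ell_1(w),\tau\ell_2(w)\bigr)=A+B\tau+D|\tau| ,$$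
with $A=\ell_1(u_0)$, $B=\frac12(\ell_1(w)+\ell_2(w))$, $D=\frac12|\ell_1(w)-\ell_2(w)|$. Two different linear forms on $\mathbb R^2$ that agree at $u_0$ differ at $w$, so $D\ne0$. By (b), (1) fails for $f\equiv1$, a contradiction. $\qquad\blacksquare$
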